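
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The last factor of the Baer chain of a finitely generated algebra}


\begin{abstract}
The Baer construction reaches the prime radical $\mathcal P(A)$ of an algebra $A$ through an increasing transfinite chain of ideals $W_\alpha(A)$. We show that for every field and every countable ordinal $\alpha$ there is an algebra with two generators whose chain stops exactly at $\alpha+1$ and whose last factor $W_{\alpha+1}(A)/W_\alpha(A)$ is not nilpotent. More precisely, we determine which lengths of the chain, and which nilpotency indices of the last factor, occur for finitely generated algebras. The examples are monomial algebras. They are defined by a rule on sequences of ordinal-ranked letters, and the letters are coded by words in two generators.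
\end{abstract}


\section{Introduction}

\subsection*{The question}
Throughout, $F$ is an arbitrary field. Algebras are associative $F$-algebras, not necessarily with unity, and ``ideal'' means two-sided ideal. ``Finitely generated'' means finitely generated as an $F$-algebra, and ``countable'' means finite or countably infinite. For an algebra $A$ let $W(A)$ be the sum of all nilpotent ideals of $A$. The quotient $A/W(A)$ may again have nonzero nilpotent ideals, and then one has to repeat the step. The \emph{Baer construction} does this transfinitely:
\begin{itemize}
\item $W_0(A)=0$;
\item $W_{\beta+1}(A)$ is the ideal containing $W_\beta(A)$ with $W_{\beta+1}(A)/W_\beta(A)=W\bigl(A/W_\beta(A)\bigr)$;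
\item $W_\beta(A)=\bigcup_{\delta<\beta}W_\delta(A)$ if $\beta>0$ is a limit ordinal.
\end{itemize}
We use the following standard fact. The ideals $W_\beta(A)$ form an increasing chain that stabilizes, and its union is the \emph{prime radical} $\mathcal P(A)$, the intersection of all prime ideals of $A$. (An ideal $Q\ne A$ is prime if $IJ\subseteq Q$ for ideals $I,J$ implies $I\subseteq Q$ or $J\subseteq Q$. If there are no prime ideals, the intersection is $A$. An algebra is prime if it is nonzero and its zero ideal is prime.) The Baer chain of $A$ \emph{terminates at} $\kappa$ if $\kappa$ is the least ordinal with $W_\kappa(A)=\mathcal P(A)$. Thus $\kappa$ counts how often nilpotent ideals must be factored out.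

It is known that for every countable $\alpha\ge1$ some finitely generated algebra has a chain terminating at $\alpha+1$. The known construction gives a last factor $W_{\alpha+1}/W_\alpha$ whose square is zero. For $\alpha=0$, the chain of any finite-dimensional algebra with a nonzero nilpotent ideal terminates at $1$, but then $W_1(A)$ is nilpotent. If $\operatorname{char}F\neq0$, there is also a finitely generated group $G$ for which $\mathcal P(F[G])=W_1(F[G])$ is not nilpotent; this says nothing in characteristic $0$. The following question is posed in \cite{note}: \emph{does there exist, for every countable ordinal $\alpha$, a finitely generated algebra $A$ such that $\mathcal P(A)=W_{\alpha+1}(A)\ne W_\alpha(A)$ and $W_{\alpha+1}(A)/W_\alpha(A)$ is not nilpotent?}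

There are two reasons to look at the last factor. First, it is the only one with any freedom: as we show in Section~\ref{sec:forced}, if a factor $W_{\beta+1}/W_\beta$ is nilpotent, the chain stops at $\beta+1$ at the latest. Second, it is not obvious how finite generation constrains it. Without finite generation, non-nilpotent examples for $\alpha=0$ are immediate: in $\bigoplus_{n\ge2}tF[t]/(t^n)$ every summand is a nilpotent ideal, so this algebra equals its own $W_1$, and it is not nilpotent. On the other hand, if $W(A)$ is generated by finitely many elements \emph{as an ideal}, it is nilpotent (Lemma~\ref{lem:nil}). One might therefore guess that finite generation of $A$ restricts the last factor. It does not: the only restriction it adds is that the chain has countable length.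

\subsection*{Results}
An algebra $B$ is \emph{nilpotent of index $\nu$} if $\nu\ge1$ is the least integer with $B^\nu=0$. A \emph{monomial algebra} is a quotient of a free algebra by an ideal spanned by words.

\begin{theorem}\label{thm:A}
For every field $F$ and every countable ordinal $\alpha$ there is a monomial $F$-algebra $A$ generated by two elements such that $\mathcal P(A)=W_{\alpha+1}(A)\ne W_\alpha(A)$ and $W_{\alpha+1}(A)/W_\alpha(A)$ is not nilpotent.
\end{theorem}

So the answer to the question is yes, over every field and including $\alpha=0$. The same construction gives a complete description.

\begin{theorem}\label{thm:B}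
Let $F$ be any field.
\begin{enumerate}
\item If $A$ is a finitely generated $F$-algebra, or just $\dim_FA\le\aleph_0$, then its Baer chain terminates at a countable ordinal.
\item If the Baer chain of an algebra $A$ terminates at $\kappa$, then $W_{\beta+1}(A)/W_\beta(A)$ is not nilpotent whenever $\beta+1<\kappa$. So, among the factors with $\beta<\kappa$, only a last factor $W_{\alpha+1}/W_\alpha$, where $\kappa=\alpha+1$, can be nilpotent.
\item Everything not excluded by \textup{(1)} and \textup{(2)} occurs with two generators. For every countable $\kappa$ that is $0$ or a limit ordinal, some $2$-generated algebra has Baer chain terminating at $\kappa$. For every countable $\kappa=\alpha+1$ and every $\nu\in\{2,3,\dots\}\cup\{\infty\}$, some $2$-generated algebra has Baer chain terminating at $\kappa$ with $W_{\alpha+1}/W_\alpha$ nilpotent of index exactly $\nu$ \textup{(}not nilpotent if $\nu=\infty$\textup{)}.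
\item If $A$ is generated by one element, then $\mathcal P(A)$ is nilpotent. So two generators are necessary in Theorem~\textup{\ref{thm:A}}.
\end{enumerate}
\end{theorem}

The index $\nu=1$ does not occur in (3), since it would mean $W_{\alpha+1}=W_\alpha$. The algebras that we construct for (3) are monomial, and Theorem~\ref{thm:A} is the case $\kappa=\alpha+1$, $\nu=\infty$.

\subsection*{The idea}
Imagine first that infinitely many generators are allowed. Take a countable alphabet $E$, give each letter $e$ a successor ordinal $r(e)$, its rank, and declare a word in these letters to be zero unless
\begin{center}
\emph{between any two occurrences of the same letter $e$\\ there is a letter of rank smaller than $r(e)$.}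
\end{center}
A letter $e$ of rank $s+1$ then generates an ideal whose square is spanned by words containing letters of rank at most $s$. By induction on the rank, this puts $e$ into $W_{s+1}$. Conversely, suppose that each lower rank has infinitely many letters, and let $\delta+1\le s$. Then arbitrarily many copies of $e$ can be strung together, separated by distinct letters of rank $\delta+1$, without producing zero. All letters of the resulting word have rank greater than $\delta$. If we know by induction that such words lie outside $W_\delta$, it follows that $e$ does not generate a nilpotent ideal modulo $W_\delta$, so $e\notin W_{\delta+1}$. Transfinite induction thus keeps $e$ out of $W_s$. Finally, the number of letters of the top rank controls the nilpotency of the last factor.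

To get down to two generators $x,y$, we code the letter $e$, now a positive integer, by the word $yx^ey$. This creates words that are not products of code words. We must make sure that they contribute nothing more to the radical, and for this we show that the quotient by all code words is a prime algebra (Lemma~\ref{lem:prime}).

\section{What is forced}\label{sec:forced}

\begin{lemma}\label{lem:nil}
\begin{enumerate}
\item[(a)] A finite sum of nilpotent ideals is nilpotent. Hence every element of $W(A)$ generates a nilpotent ideal, and $W(A)$ is nilpotent if it is generated as an ideal by finitely many elements.
\item[(b)] If $W_{\beta+1}(A)/W_\beta(A)$ is nilpotent, then $W_{\beta+2}(A)=W_{\beta+1}(A)$, and the Baer chain terminates at some $\kappa\le\beta+1$.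
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $I^p=0=J^q$. A product of $p+q-1$ elements, each from $I$ or from $J$, has at least $p$ factors from $I$ or at least $q$ factors from $J$. Since $I$ and $J$ are ideals, it lies in $I^p$ or in $J^q$, so it is $0$. Thus $(I+J)^{p+q-1}=0$, and induction handles finite sums. Finitely many elements of $W(A)$ lie in a finite sum of nilpotent ideals, and so does the ideal they generate.

(b) Put $B=A/W_\beta(A)$, so that $W(B)^k=0$ for some $k$. A nilpotent ideal of $B/W(B)$ has the form $I/W(B)$ with $I^n\subseteq W(B)$ for some $n$. Then $I^{nk}=0$, so $I\subseteq W(B)$. Hence $W(B/W(B))=0$, that is, $W_{\beta+2}(A)=W_{\beta+1}(A)$. The chain is then constant from $\beta+1$ on.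
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:B}(1), (2), (4)}]
(1) Let the chain terminate at $\kappa$, and write $W_\beta$ for $W_\beta(A)$. For $\beta<\kappa$ we have $W_\beta\neq W_{\beta+1}$, since otherwise the chain would be constant from $\beta$ on and would terminate at or before $\beta$. Choose $v_\beta\in W_{\beta+1}\setminus W_\beta$. The vectors $v_\beta$, $\beta<\kappa$, are linearly independent: in a nontrivial relation whose largest index is $\beta$, the vector $v_\beta$ would be a combination of vectors $v_{\beta'}\in W_{\beta'+1}\subseteq W_\beta$ with $\beta'<\beta$, contrary to $v_\beta\notin W_\beta$. So $\kappa$ is countable if $\dim_FA\le\aleph_0$. This holds for finitely generated $A$, which is spanned by the countably many monomials in its generators.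

(2) This is Lemma~\ref{lem:nil}(b).

(4) Write $A\cong xF[x]/J$ with $J$ an ideal of $xF[x]$. As $J$ is a subspace closed under multiplication by $x$, it is an ideal of $F[x]$. If $J=0$, then $A$ is a commutative domain and $\mathcal P(A)=0$. If $J$ contains $h\neq0$, then $hF[x]\subseteq J$, so $A$ is a quotient of $xF[x]/hF[x]$ and is finite-dimensional. Then $W(A)$ is nilpotent by Lemma~\ref{lem:nil}(a), and by Lemma~\ref{lem:nil}(b) with $\beta=0$ we get $\mathcal P(A)=W_1(A)=W(A)$. In both cases $\mathcal P(A)$ is nilpotent. Hence so is every factor $W_{\beta+1}(A)/W_\beta(A)$, and $A$ cannot serve in Theorem~\ref{thm:A}.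
\end{proof}

It remains to prove Theorem~\ref{thm:B}(3).

\section{Coding letters by two generators}\label{sec:coding}

Every word in $x,y$ can be written uniquely as
\[
w=x^{i_0}yx^{i_1}y\cdots yx^{i_k},\qquad k\ge0,\ i_j\ge0 .
\]
We call $i_1,\dots,i_{k-1}$ the \emph{interior exponents} of $w$; there are none if $k\le1$. They are the numbers of $x$'s between consecutive $y$'s. The outer exponents $i_0$ and $i_k$ do not count. A \emph{factor} of $w$ is a contiguous subword. Consecutive $y$'s of a factor are consecutive in $w$, so the interior exponents of a factor form a contiguous block of those of $w$.

When words $u$ and $v$ are multiplied, the interior exponents of $uv$ are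
\begin{equation}\label{eq:junction}
\text{those of } u,\quad \text{then } i+j \text{ if both $u$ and $v$ contain } y,\quad \text{then those of } v,
\end{equation}
where $u$ ends in exactly $i$ letters $x$ and $v$ begins with exactly $j$ letters $x$.

Fix a set $E\subseteq\{2,4,6,\dots\}$. Let $\pi(w)$ be the finite sequence of those interior exponents of $w$, in order, that lie in $E$. Its members are called the \emph{entries} of $w$. For $e\in E$ put
\[
p_e=yx^ey ,
\]
so that $e$ is an entry of $w$ exactly when $p_e$ is a factor of $w$. For a nonempty finite sequence $c=(c_1,\dots,c_k)$ in $E$ put $p_c=p_{c_1}p_{c_2}\cdots p_{c_k}$. Its interior exponents are $c_1,0,c_2,0,\dots,0,c_k$. As $0\notin E$,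
\begin{equation}\label{eq:code}
\pi(p_c)=c .
\end{equation}

So sequences in $E$ are faithfully recorded by words in two letters. The other words must not enlarge the radical. The next lemma takes care of this. It is the only place where parity matters: an odd number is never an entry, so any two words can be joined without creating one.

\begin{lemma}\label{lem:prime}
Let $B_E=F\langle x,y\rangle/(p_e: e\in E)$, where $F\langle x,y\rangle$ is the free algebra without unity. Then $B_E$ is a prime algebra.
\end{lemma}

\begin{proof}
The ideal $(p_e:e\in E)$ is spanned by the words having an entry. So $B_E$ has as basis the nonempty words without entries, among them $x$, and all other words are $0$ in $B_E$.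

Let $f,g\in B_E$ be nonzero, written in this basis. Choose a word $u$ of maximal length among those occurring in $f$ and a word $v$ of maximal length among those occurring in $g$. Let $u$ end in exactly $i$ letters $x$ and let $v$ begin with exactly $j$ letters $x$. Choose $a,b\in\{0,1\}$ such that $i+a$ and $b+j$ are odd, and put $z=x^ayx^b$. By \eqref{eq:junction}, the interior exponents of $uzv$ are those of $u$, those of $v$, and possibly the odd numbers $i+a$ and $b+j$. So $uzv$ has no entries and is a basis element.

Now $fzg$ is a linear combination of words $u'zv'$ with $u'$ occurring in $f$ and $v'$ occurring in $g$, some of them possibly $0$. If $u'zv'=uzv$ as words, then $|u'|\le|u|$, $|v'|\le|v|$ and $|u'|+|v'|=|u|+|v|$ give $|u'|=|u|$ and $|v'|=|v|$, whence $u'=u$ and $v'=v$. So the coefficient of $uzv$ in $fzg$ is the product of the coefficients of $u$ in $f$ and of $v$ in $g$, and it is not zero. Hence $fzg\ne0$. If $I,J$ are nonzero ideals, take $0\neq f\in I$ and $0\neq g\in J$. Then $0\ne (fz)g\in IJ$ for a suitable $z$.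
\end{proof}

\begin{remark}
The proof works for any set $E$ of positive integers such that infinitely many positive integers lie outside $E$, since one may take any $a,b\ge0$ with $i+a,\,b+j\notin E$. Some room is needed: for $E=\{1,2,3,\dots\}$ the nonzero elements $yx$ and $xy$ satisfy $yx\,q\,xy=0$ in $B_E$ for every word $q$ (empty or not), since the first $y$ of $yx\,q\,xy$ is followed by a block of at least one $x$, whose length is an interior exponent. So the nonzero ideals generated by $yx$ and $xy$ have product $0$.
\end{remark}

\section{Two small cases by hand}\label{sec:small}

This section illustrates the construction; the general proof does not depend on it.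

\subsection*{The case $\alpha=0$}
Let $E=\{2,4,6,\dots\}$, and let $A$ be the monomial algebra on $x,y$ in which a word $w$ is $0$ exactly when some $e\in E$ occurs at two positions of $\pi(w)$. A word containing such a word as a factor has the same property, so these words do span an ideal.

The ideal $(p_e)^2$ is spanned by words in which $e$ occurs as an entry at least twice. Hence $(p_e)^2=0$ and $p_e\in W_1(A)$. Let $P$ be the sum of the ideals $(p_e)$, which is the span of the words with at least one entry. Then $P\subseteq W_1(A)\subseteq\mathcal P(A)$. Words without entries are nonzero in $A$, so $A/P=B_E$. This algebra is prime by Lemma~\ref{lem:prime}, so $\mathcal P(A)\subseteq P$. Therefore $\mathcal P(A)=W_1(A)=P$. Finally, $P$ is not nilpotent: $p_2p_4\cdots p_{2n}\in P^n$ has entries $2,4,\dots,2n$, all distinct, so it is not $0$.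

This settles $\alpha=0$ over every field. If instead $E$ has exactly $m$ elements, $1\le m<\infty$, then the product of the $m$ code words shows $P^m\ne0$, while $P^{m+1}=0$, since a word with at least $m+1$ entries repeats one of them. So $P$ has nilpotency index $m+1$.

\subsection*{The case $\alpha=1$}
Now we want an element outside $W_1$ that generates a square-zero ideal modulo $W_1$. All powers of the ideal it generates in $A$ must be nonzero, but from the second power on they must lie in $W_1$. So let a repetition be permitted, at a price. Keep $E=\{2,4,6,\dots\}$, give $4,6,8,\dots$ rank $1$, and give $2$ rank $2$. Call a word nonzero if each of $4,6,8,\dots$ is an entry at most once, and any two entries equal to $2$ have an entry different from $2$ between them. Factors of nonzero words are nonzero, so this again defines a monomial algebra $A$.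

As before, $(p_f)^2=0$ for even $f\ge4$, so every word with an entry $f\ge4$ lies in $W_1$. A nonzero word in $(p_2)^2$ has two entries $2$, hence also an entry $f\ge4$ between them. So $(p_2)^2\subseteq W_1$ and $p_2\in W_2$. To see that $p_2\notin W_1$, consider
\[
p_2\,p_4\,p_2\,p_6\,p_2\cdots p_2\,p_{2N}\,p_2\in(p_2)^N,\qquad N\ge2 .
\]
By \eqref{eq:code} its sequence of entries is $(2,4,2,6,2,\dots,2,2N,2)$. The separators $4,6,\dots,2N$ are distinct, so this word is not $0$. Hence the ideal $(p_2)$ is not nilpotent, and $p_2\notin W_1$ by Lemma~\ref{lem:nil}(a). All $p_e$ lie in $W_2$ and, as in the first case, $A/(p_e:e\in E)=B_E$ is prime. So $\mathcal P(A)=W_2\neq W_1$.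

It matters that there are infinitely many letters of rank $1$. If there were only $k$ of them, a word with $k+2$ entries $2$ would need $k+1$ separators of rank $1$, one in each gap, and so would repeat one of them. Then $(p_2)^{k+2}=0$ and $p_2\in W_1$.

In this example $(W_2/W_1)^2=0$, because a nonzero word with at least two entries must have an entry of rank $1$. To make the last factor non-nilpotent one takes infinitely many letters $e_1,e_2,\dots$ of rank $2$ (still keeping infinitely many of rank $1$) and shows that $p_{e_1}\cdots p_{e_n}\notin W_1$. The argument just given works with this word in place of $p_2$. For general $\alpha$ the argument is iterated transfinitely, and for this the lower bound has to be proved from the start for all products $p_c$, not only for the $p_e$.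

\section{The algebras}\label{sec:algebras}

Let $\kappa$ be a countable ordinal. If $\kappa=\alpha+1$ is a successor, fix in addition $m\in\{1,2,3,\dots\}\cup\{\infty\}$. Choose a set $E\subseteq\{2,4,6,\dots\}$ and a function $r$ (the \emph{rank}) from $E$ to the set of successor ordinals $\le\kappa$ such that
\begin{itemize}
\item every successor ordinal $<\kappa$ is the rank of infinitely many elements of $E$;
\item if $\kappa=\alpha+1$, exactly $m$ elements of $E$ have rank $\alpha+1$ (infinitely many if $m=\infty$).
\end{itemize}
Here countability of $\kappa$ is used: there are only countably many successor ordinals $\le\kappa$, so one can assign disjoint infinite sets of even numbers to them and, if $\kappa=\alpha+1$ and $m<\infty$, keep only $m$ elements of the set belonging to $\alpha+1$. If $\kappa=0$, then $E=\emptyset$. If $\kappa$ is a limit ordinal, all ranks are $<\kappa$.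

\begin{definition}
A finite sequence $(c_1,\dots,c_k)$ in $E$, possibly empty, is \emph{admissible} if, whenever $c_i=c_j$ with $i<j$, there is $l$ with $i<l<j$ and $r(c_l)<r(c_i)$. A word $w$ in $x,y$ is \emph{admissible} if the sequence $\pi(w)$ is.
\end{definition}

In particular, an element of rank $1$ occurs at most once in an admissible sequence. A contiguous block of an admissible sequence is admissible, because the required $c_l$ lies between $c_i$ and $c_j$ and therefore in the block. By Section~\ref{sec:coding}, factors of admissible words are admissible. So the non-admissible words span an ideal of $F\langle x,y\rangle$. Let $A$ be the quotient.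

The algebra $A$ is a monomial algebra generated by $x$ and $y$. Its basis is the set $D$ of nonempty admissible words, and the product of two words of $D$ is their concatenation if that is admissible, and $0$ otherwise. For $w\in D$, the ideal $(w)$ is spanned by the words of $D$ that have $w$ as a factor. By \eqref{eq:code}, the word $p_c$ lies in $D$ exactly when $c$ is admissible. We write $W_\beta$ for $W_\beta(A)$.

\section{The Baer chain of the algebras}\label{sec:chain}

The rank bounds from above the stage at which a code word becomes radical.

\begin{lemma}\label{lem:upper}
If $w\in D$ has an entry $e$, then $w\in W_{r(e)}$.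
\end{lemma}

\begin{proof}
Since $w\in(p_e)$, it suffices to show $p_e\in W_{r(e)}$. We use induction on $r(e)=s+1$. The ideal $(p_e)^2$ is spanned by products of two words that have $p_e$ as a factor. By \eqref{eq:junction}, it is spanned by words $u\in D$ in which $e$ occurs at two different positions of $\pi(u)$. By admissibility, such a $u$ has an entry $f$ with $r(f)<s+1$, that is, $r(f)\le s$. By induction, $u\in(p_f)\subseteq W_{r(f)}\subseteq W_s$. (If $s=0$, there is no such $f$; hence there is no such $u$, and $(p_e)^2=0$.) So $(p_e)^2\subseteq W_s$, the image of $(p_e)$ in $A/W_s$ is a nilpotent ideal, and $p_e\in W_{s+1}$.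
\end{proof}

For the lower bound we must show that certain ideals are not nilpotent modulo $W_\delta$, where $W_\delta$ is not known explicitly. The remedy is that the word witnessing non-nilpotency is again of the form $p_{c'}$ with all ranks $>\delta$, so the induction hypothesis shows that it lies outside $W_\delta$.

\begin{lemma}\label{lem:lower}
Let $\gamma<\kappa$, and let $c$ be a nonempty admissible sequence in $E$ all of whose members have rank $>\gamma$. Then $p_c\notin W_\gamma$.
\end{lemma}

\begin{proof}
We use induction on $\gamma$, for all $c$ simultaneously. For $\gamma=0$, the word $p_c\in D$ is a basis element, so it is not $0$. If $\gamma$ is a limit ordinal, then for every $\delta<\gamma$ the members of $c$ have rank $>\delta$, so $p_c\notin W_\delta$ by induction. Hence $p_c\notin\bigcup_{\delta<\gamma}W_\delta=W_\gamma$.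

Let $\gamma=\delta+1$ and $N\ge1$. Since $\delta+1<\kappa$, there are infinitely many elements of rank $\delta+1$ in $E$. Choose distinct elements $f_1,\dots,f_{N-1}$ among them. Consider the sequence
\[
c'=(c,\,f_1,\,c,\,f_2,\,\dots,\,f_{N-1},\,c)
\]
containing $N$ copies of $c$. It is admissible. Indeed, let $e$ occur in it at two positions. The $f_t$ are distinct, and none of them is a member of $c$, because members of $c$ have rank $>\delta+1$. So both positions lie in copies of $c$, and $r(e)>\delta+1$. If they lie in the same copy, the admissibility of $c$ gives the required member of smaller rank between them. If they lie in different copies, some $f_t$ lies between them, and $r(f_t)=\delta+1<r(e)$.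

All members of $c'$ have rank $>\delta$, so $p_{c'}\notin W_\delta$ by the induction hypothesis. On the other hand,
\[
p_{c'}=(p_c\,p_{f_1})(p_c\,p_{f_2})\cdots(p_c\,p_{f_{N-1}})\,p_c\in(p_c)^N .
\]
So $(p_c)^N\not\subseteq W_\delta$ for every $N\ge1$. If $p_c$ were in $W_{\delta+1}$, its image in $A/W_\delta$ would lie in $W(A/W_\delta)$ and would generate a nilpotent ideal by Lemma~\ref{lem:nil}(a). Then $(p_c)^N\subseteq W_\delta$ for some $N$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:radical}
Let $P$ be the span of all words in $D$ that have at least one entry. Then $P=W_\kappa=\mathcal P(A)$.
\end{lemma}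

\begin{proof}
An entry of a factor of a word is an entry of the word, so $P$ is an ideal. All ranks are $\le\kappa$, so Lemma~\ref{lem:upper} gives $P\subseteq W_\kappa\subseteq\mathcal P(A)$. Words without entries are admissible, and every non-admissible word has an entry. So $A/P$ is the algebra $B_E$ of Lemma~\ref{lem:prime}. It is prime, so $P$ is a prime ideal, and $\mathcal P(A)\subseteq P$.
\end{proof}

\begin{proposition}\label{prop:main}
The Baer chain of $A$ terminates at $\kappa$. If $\kappa=\alpha+1$, then $W_{\alpha+1}/W_\alpha$ is not nilpotent when $m=\infty$, and it is nilpotent of index exactly $m+1$ when $m<\infty$.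
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:radical}, $\mathcal P(A)=W_\kappa$. Let $\beta<\kappa$. Then $\beta+1\le\kappa$, and some $e\in E$ has rank $\beta+1$: this holds by the first condition on $r$ if $\beta+1<\kappa$, and because $m\ge1$ if $\beta+1=\kappa$. By Lemma~\ref{lem:lower} with $c=(e)$ and $\gamma=\beta$, we have $p_e\notin W_\beta$, while $p_e\in P=W_\kappa$. So $W_\beta\ne\mathcal P(A)$, and the chain terminates exactly at $\kappa$.

Let $\kappa=\alpha+1$, and let $e_1,\dots,e_n$, $n\ge1$, be distinct elements of $E$ of rank $\alpha+1$. The sequence $c=(e_1,\dots,e_n)$ has no repetitions, so it is admissible, and all its members have rank $>\alpha$. By Lemma~\ref{lem:lower}, $p_c=p_{e_1}\cdots p_{e_n}\notin W_\alpha$. By Lemma~\ref{lem:upper}, $p_c\in(W_{\alpha+1})^n$. Hence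
\[
(W_{\alpha+1})^n\not\subseteq W_\alpha\qquad\text{for every integer $n\ge1$ with } n\le m .
\]
If $m=\infty$, this says that $W_{\alpha+1}/W_\alpha$ is not nilpotent.

Let $m<\infty$. It remains to show $(W_{\alpha+1})^{m+1}\subseteq W_\alpha$. Since $W_{\alpha+1}=P$, the ideal $(W_{\alpha+1})^{m+1}$ is spanned by words $u\in D$ that are products of $m+1$ words, each having an entry. By \eqref{eq:junction}, such a word $u$ has entries at $m+1$ or more positions. If all these entries had rank $\alpha+1$, then some $e$ would occur at two positions, because only $m$ elements of $E$ have this rank. Admissibility would then give an entry of rank $<\alpha+1$, a contradiction. So $u$ has an entry of rank $\le\alpha$, and $u\in W_\alpha$ by Lemma~\ref{lem:upper}.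
\end{proof}

\begin{proof}[Proof of Theorems~\textup{\ref{thm:B}(3)} and~\textup{\ref{thm:A}}]
Theorem~\ref{thm:B}(3) is Proposition~\ref{prop:main}, where for $\kappa=\alpha+1$ we take $m=\nu-1$ if $\nu<\infty$ and $m=\infty$ if $\nu=\infty$. Theorem~\ref{thm:A} is the case $\kappa=\alpha+1$, $m=\infty$: here $\mathcal P(A)=W_{\alpha+1}(A)\neq W_\alpha(A)$, the factor $W_{\alpha+1}(A)/W_\alpha(A)$ is not nilpotent, and $F$ was arbitrary.
\end{proof}

\begin{remark}[Algebras with unity]
The empty word has no entries, so it is admissible. If it is admitted to $D$ and to the basis of $B_E$, and $F\langle x,y\rangle$ denotes the free algebra with unity, the proofs in Sections~\ref{sec:coding}, \ref{sec:algebras} and~\ref{sec:chain} remain valid; in the proof of Lemma~\ref{lem:prime} one has $i=0$ or $j=0$ if $u$ or $v$ is the empty word. So Theorem~\ref{thm:A} and Theorem~\ref{thm:B}(3) also hold with unital algebras generated, as unital algebras, by two elements.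
\end{remark}

\begin{thebibliography}{9}
\bibitem{note}
\emph{A note on termination of the Baer construction of the prime radical}, doi:10.1007/s00013-010-0172-7, \texttt{https://link.springer.com/content/pdf/10.1007/s00013-010-0172-7.pdf}.
\end{thebibliography}

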